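
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem*{question}{Question}

\title{Colorful line transversals: four lines suffice and two do not}


\begin{abstract}
Let $\mathcal F_1,\mathcal F_2,\mathcal F_3$ be finite families of connected sets in the plane such that any three sets, one from each family, are met by a common line. We prove that one of the families can be crossed by four lines, two of which have a prescribed direction while the other two are parallel to each other. We also construct a finite family of convex polygons, every three of which are met by a common line, that cannot be crossed by two lines. So the least number of lines that always suffices is $3$ or $4$.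
\end{abstract}

\section{The question and the answer}

A line $\ell$ is a \emph{line transversal} of a collection of sets in $\mathbb R^2$ if $\ell$ meets every set of the collection. A family $\mathcal F$ of sets in $\mathbb R^2$ \emph{can be crossed by $n$ lines} if there are $n$ lines such that every set of $\mathcal F$ meets at least one of them. The following question is posed in \cite{CT}.

\begin{question}
Is there a positive integer $n$ with the following property? Whenever $\mathcal F_1,\mathcal F_2,\mathcal F_3$ are finite families of connected sets in $\mathbb R^2$ such that every three sets $A_1\in\mathcal F_1$, $A_2\in\mathcal F_2$, $A_3\in\mathcal F_3$ have a line transversal, one of the families $\mathcal F_i$ can be crossed by $n$ lines.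
\end{question}

We think of the index $i$ as a color and call a triple with one set of each color \emph{rainbow}. The question asks whether a local condition on rainbow triples has a global consequence for one color. Three is the first number of families for which the condition says anything: two nonempty sets always have a line transversal, while $2n+1$ points with no three on a line cannot be crossed by $n$ lines.

Connectedness cannot be dropped. Given $n$, let $M>3n$. Choose a distinct line $\ell_T$ for every $3$-element set $T\subset\{1,\dots,M\}$ and, for each $i\in T$, a point $p_{T,i}\in\ell_T$. Choose these points one at a time, each different from the points chosen earlier, off all lines $\ell_{T'}$ with $T'\ne T$, and off all lines other than $\ell_T$ that pass through two points chosen earlier. This is possible because each of these finitely many lines meets $\ell_T$ in at most one point. Then a line containing three chosen points must be one of the $\ell_T$, as one sees from the last of these points to be chosen, and $\ell_T$ contains exactly three. Put $A_i=\{p_{T,i}: T\ni i\}$. Any three of the finite sets $A_1,\dots,A_M$ have a transversal, but a line meets at most three of them, so $n$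 lines do not cross the family. Taking all three $\mathcal F_i$ equal to this family shows that no $n$ works for disconnected sets.

For connected sets one might hope for $n=1$. The next example shows that this is too much to ask, and it is the model for our lower bound.

\begin{example}\label{ex:five}
Let $P$ consist of five points, no three on a line, and let $\mathcal F$ be the family of the ten segments spanned by $P$. Among any three of the segments, two share a point of $P$, since $3\cdot2>5$. A line through this point and any point of the third segment is a transversal. But a given line contains at most two points of $P$, so two of the remaining points lie on the same open side of it, and the segment joining them is missed. Hence $n=1$ fails, even for $\mathcal F_1=\mathcal F_2=\mathcal F_3=\mathcal F$.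
\end{example}

Our main result answers the question in the affirmative.

\begin{theorem}\label{thm:main}
Let $\mathcal F_1,\mathcal F_2,\mathcal F_3$ be finite families of connected sets in $\mathbb R^2$ such that every three sets $A_1\in\mathcal F_1$, $A_2\in\mathcal F_2$, $A_3\in\mathcal F_3$ have a line transversal. Then some $\mathcal F_i$ can be crossed by four lines. Moreover, for any direction prescribed in advance, some $\mathcal F_i$ (where $i$ may depend on the direction) can be crossed by two lines of that direction and two further lines parallel to each other.
\end{theorem}

\begin{corollary}\label{cor:compact}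
Let $\mathcal F_1,\mathcal F_2,\mathcal F_3$ be arbitrary, possibly infinite, families of compact connected sets in $\mathbb R^2$ such that every three sets $A_1\in\mathcal F_1$, $A_2\in\mathcal F_2$, $A_3\in\mathcal F_3$ have a line transversal. Then some $\mathcal F_i$ can be crossed by four lines.
\end{corollary}

\begin{theorem}\label{thm:two}
There is a finite family $\mathcal F$ of convex polygons such that every three members of $\mathcal F$ have a line transversal, but $\mathcal F$ cannot be crossed by two lines. Hence $n=2$ does not have the property in the question, even for $\mathcal F_1=\mathcal F_2=\mathcal F_3$.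
\end{theorem}

So the least admissible $n$ is $3$ or $4$; we do not decide which.

\medskip
\noindent\textbf{Outline.} Suppose that no family is crossed by any four lines of the form in Theorem~\ref{thm:main}. Two horizontal lines and two further parallel lines cut the plane into nine cells, and every color occurs inside the cells. A topological argument moves the lines into a position in which the sets inside the cells are evenly distributed, in a weighted sense. A combinatorial argument then finds a rainbow triple of sets in three cells, each cut off from the other two by one of the four lines. Such a triple has no transversal. Section~\ref{sec:one} shows the method on the line, where everything can be done by hand. Sections~\ref{sec:red}--\ref{sec:ce} prove Theorem~\ref{thm:main}, Section~\ref{sec:compact} proves Corollary~\ref{cor:compact}, and Section~\ref{sec:two}, which uses only Lemma~\ref{lem:sep} from the earlier parts, proves Theorem~\ref{thm:two}.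

\section{The method in dimension one}\label{sec:one}

On the line the analogous statement concerns two colors and points instead of lines.

\begin{proposition}
Let $\mathcal I_1,\mathcal I_2$ be finite nonempty families of compact intervals in $(0,1)$ such that every $I\in\mathcal I_1$ meets every $J\in\mathcal I_2$. Then all intervals of $\mathcal I_1$, or all intervals of $\mathcal I_2$, have a common point.
\end{proposition}

\begin{proof}
Suppose not. For $x\in[0,1]$ and an interval $I$ of either family put
\[
g_L(I)=\max(0,x-\max I),\qquad g_R(I)=\max(0,\min I-x).
\]
Thus $g_L(I)>0$ exactly if $I$ lies strictly to the left of $x$, and similarly for $g_R$. Since $x$ does not pierce all of $\mathcal I_i$, the sum $G_i=\sum_{I\in\mathcal I_i}(g_L(I)+g_R(I))$ is positive for every $x$. Let $m^i_L=\frac1{2G_i}\sum_{I\in\mathcal I_i} g_L(I)$ and define $m^i_R$ in the same way. So each color has total mass $\frac12$, spread over the two sides of $x$.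

\emph{Balance.} The left mass $m^1_L+m^2_L$ is continuous in $x$, equals $0$ at $x=0$ and equals $1$ at $x=1$. Fix $x$ where it is $\frac12$; then the right mass is $\frac12$ too.

\emph{Combinatorics.} If color $1$ occurs on the left and color $2$ on the right, then two intervals of different colors are separated by $x$, contrary to the hypothesis. So color $1$ is missing on the left or color $2$ is missing on the right. In either case the balance forces the right side to be exactly color $1$ and the left side exactly color $2$. Again two intervals of different colors are separated by $x$, a contradiction.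
\end{proof}

The three ingredients below are the same. The masses are normalized so that each color has the same total, which is possible just because no color is crossed. A topological theorem, in place of the intermediate value theorem, equalizes the masses. Finally, a color that is spread too widely creates a separated rainbow triple, and a color that is too concentrated violates the balance.

\section{Reduction to convex sets, and separation}\label{sec:red}

If some $\mathcal F_i$ is empty, Theorem~\ref{thm:main} is trivial. So let all $\mathcal F_i$ be nonempty. Every set then belongs to a rainbow triple with a transversal, so it is nonempty. A set that belongs to several families is treated as a separate member of each.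

This is where connectedness is used: \emph{if $A$ is connected, a line that meets $\operatorname{conv}A$ meets $A$.} Otherwise $A$ lies in one of the two open half-planes bounded by the line, and so does $\operatorname{conv}A$.

For every rainbow triple fix a transversal and, on it, a point of each of the three sets. Replace each set $A$ by the convex hull $K_A\subset\operatorname{conv}A$ of the points chosen in it. There are finitely many of them because the families are finite. Rainbow triples of the new sets still have transversals, and a line that meets $K_A$ meets $A$. Hence it suffices to prove Theorem~\ref{thm:main} for \emph{nonempty compact convex} sets. After scaling we may assume that all of them lie in the open unit disc, and after a rotation that the prescribed direction is horizontal.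

A line \emph{strictly separates} two sets if they lie in opposite open half-planes bounded by it. For convex sets the absence of a transversal is a separation property.

\begin{lemma}\label{lem:sep}
Three nonempty compact convex sets $K_1,K_2,K_3$ in the plane have no line transversal if and only if each of them is strictly separated by some line from the union of the other two.
\end{lemma}

\begin{proof}
Suppose the separating lines exist and a transversal meets $K_1,K_2,K_3$ in points $p_1,p_2,p_3$. One of these collinear points lies between the other two, say $p_2\in[p_1,p_3]$. The line that separates $K_2$ from $K_1\cup K_3$ has $p_1$ and $p_3$, hence also $p_2$, on one open side. But $p_2\in K_2$ lies on the other, a contradiction.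

Conversely, suppose that $K_1$, say, is not strictly separated from $K_2\cup K_3$ by any line. Then it is not strictly separated from the compact convex set $\operatorname{conv}(K_2\cup K_3)$ either. Disjoint compact convex sets can be strictly separated, so $K_1$ meets $\operatorname{conv}(K_2\cup K_3)$ in a point $p$. As $K_2$ and $K_3$ are convex, $p$ lies on a segment $[q_2,q_3]$ with $q_2\in K_2$ and $q_3\in K_3$. A line containing this segment is a transversal.
\end{proof}

\section{Nine cells in balance}\label{sec:balance}

\subsection*{Cells and masses}

Let $\Delta$ be the triangle of points in $\mathbb R^3$ with nonnegative coordinates of sum $1$. Our parameters are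
\[
x=(x_B,x_M,x_T)\in\Delta,\qquad z=(z_L,z_M,z_R)\in\Delta,\qquad \varphi\in[0,\pi].
\]
Let $\xi_\varphi(p)=\langle p,(\sin\varphi,\cos\varphi)\rangle$ and
\[
h_1=-1+2x_B,\quad h_2=1-2x_T,\quad v_1=-1+2z_L,\quad v_2=1-2z_R .
\]
Then $h_2-h_1=2x_M\ge0$ and $v_2-v_1=2z_M\ge0$. We consider the four lines $y=h_1$, $y=h_2$, $\xi_\varphi=v_1$, $\xi_\varphi=v_2$. They define three open rows: bottom ($y<h_1$), middle ($h_1<y<h_2$) and top ($y>h_2$). They also define three open columns: left ($\xi_\varphi<v_1$), middle ($v_1<\xi_\varphi<v_2$) and right ($\xi_\varphi>v_2$). The nine open \emph{cells} are named
\[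
\begin{matrix}\mathrm{TL}&t&\mathrm{TR}\\ l&c&r\\ \mathrm{BL}&b&\mathrm{BR}\end{matrix}
\]
We call $\mathrm{TL},\mathrm{TR},\mathrm{BL},\mathrm{BR}$ the \emph{corners}, $t,b,l,r$ the \emph{mids} and $c$ the \emph{center} (Figure~\ref{fig:cells}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (-3,-0.6)--(3,-0.6) node[right]{$y=h_1$};
\draw (-3,0.6)--(3,0.6) node[right]{$y=h_2$};
\draw (-0.4,-1.6)--(-1.4,1.6) node[above]{$\xi_\varphi=v_1$};
\draw (1.4,-1.6)--(0.4,1.6) node[above]{$\xi_\varphi=v_2$};
\node at (-2.1,1.1) {TL}; \node at (-0.35,1.1) {$t$}; \node at (1.6,1.1) {TR};
\node at (-1.9,0) {$l$}; \node at (0,0) {$c$}; \node at (1.9,0) {$r$};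
\node at (-1.6,-1.1) {BL}; \node at (0.35,-1.1) {$b$}; \node at (2.1,-1.1) {BR};
\end{tikzpicture}

\bigskip
\begin{tikzpicture}[scale=0.9]
\draw[step=0.5] (0,0) grid (1.5,1.5) (2.5,0) grid (4,1.5) (5,0) grid (6.5,1.5) (7.5,0) grid (9,1.5);
\draw (0,0) rectangle (1.5,1.5) (2.5,0) rectangle (4,1.5) (5,0) rectangle (6.5,1.5) (7.5,0) rectangle (9,1.5);
\fill (0.75,1.25) circle (0.12) (0.25,0.75) circle (0.12) (1.25,0.75) circle (0.12);
\fill (3.25,1.25) circle (0.12) (3.75,0.75) circle (0.12) (2.75,0.25) circle (0.12);
\fill (5.25,1.25) circle (0.12) (6.25,1.25) circle (0.12) (5.75,0.25) circle (0.12);
\fill (7.75,1.25) circle (0.12) (8.75,1.25) circle (0.12) (8.25,0.75) circle (0.12);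
\node at (0.75,-0.4) {(T1)}; \node at (3.25,-0.4) {(T2)}; \node at (5.75,-0.4) {(T3)}; \node at (8.25,-0.4) {(T4)};
\end{tikzpicture}
\caption{Above: two horizontal lines and two parallel lines cut the plane into nine cells, with the names of the cells. Below: in each of the four sample triples of cells, every cell is cut off from the other two by one of the four lines, so three sets lying in the three cells have no line transversal.}\label{fig:cells}
\end{figure}

\emph{Assume from now on, for contradiction, that no $\mathcal F_i$ is crossed by four such lines, for any choice of the parameters.} To prove Theorem~\ref{thm:main} it is enough to refute this assumption. (If some of the four lines coincide, we can add further lines of the same direction.)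

A compact convex set that misses all four lines lies in exactly one cell. To measure how deep it lies there, put for each set $K$
\begin{gather*}
r_B(K)=\max\bigl(0,\,h_1-\max_K y\bigr),\qquad r_T(K)=\max\bigl(0,\,\min_K y-h_2\bigr),\\
r_M(K)=\max\bigl(0,\,\min(\min_K y-h_1,\;h_2-\max_K y)\bigr),
\end{gather*}
and define the column depths $q_L,q_M,q_R$ by the same formulas with $\xi_\varphi,v_1,v_2$ in place of $y,h_1,h_2$, where $L$ corresponds to $B$ and $R$ to $T$. For a row $\sigma$ and a column $\tau$ let $g_{\sigma\tau}(K)=\min(r_\sigma(K),q_\tau(K))$. These functions are continuous in $(x,z,\varphi)$, and $g_{\sigma\tau}(K)>0$ if and only if $K$ lies in the cell $(\sigma,\tau)$. By our assumption, some $K\in\mathcal F_i$ misses all four lines, so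
\[
G_i=\sum_{K\in\mathcal F_i}\sum_{\sigma,\tau}g_{\sigma\tau}(K)>0\qquad\text{for all parameters.}
\]
Hence the masses
\[
m^i_{\sigma\tau}=\frac1{3G_i}\sum_{K\in\mathcal F_i}g_{\sigma\tau}(K),\qquad Y_{\sigma\tau}=m^1_{\sigma\tau}+m^2_{\sigma\tau}+m^3_{\sigma\tau}
\]
are continuous. Each color has total mass $\sum_{\sigma,\tau}m^i_{\sigma\tau}=\frac13$, and $m^i_{\sigma\tau}>0$ if and only if some $K\in\mathcal F_i$ lies in the cell $(\sigma,\tau)$.

Let $\alpha=(\alpha_B,\alpha_M,\alpha_T)\in\Delta$ and $\beta=(\beta_L,\beta_M,\beta_R)\in\Delta$ be the vectors of row sums and column sums of $Y$. If $x_\sigma=0$, then no set lies in row $\sigma$: the row is empty if $\sigma=M$, and otherwise it is disjoint from the open unit disc. The same holds for columns, because $|\xi_\varphi|<1$ on the open unit disc. So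
\begin{equation}\label{eq:boundary}
x_\sigma=0\ \Rightarrow\ \alpha_\sigma=0,\qquad\qquad z_\tau=0\ \Rightarrow\ \beta_\tau=0 .
\end{equation}

\subsection*{Why the columns must be allowed to turn}

The four parameters in $x$ and $z$ are enough to make all row and column sums equal to $\frac13$, but this is not enough for a contradiction. All mass could sit on a diagonal, with color $1$ in $\mathrm{TL}$, color $2$ in $c$ and color $3$ in $\mathrm{BR}$. For instance, three points in these cells may lie on one line. We therefore also ask that the two diagonals of corners carry equal mass, that is, $f=0$ for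
\[
f=Y_{\mathrm{TL}}+Y_{\mathrm{BR}}-Y_{\mathrm{TR}}-Y_{\mathrm{BL}} .
\]
The fifth parameter $\varphi$ provides this. At $\varphi=0$ the columns are horizontal strips, ordered like the rows, and the mass concentrates along the diagonal through $\mathrm{BL}$ and $\mathrm{TR}$. At $\varphi=\pi$ the order of the columns is reversed.

\begin{lemma}\label{lem:ends}
Let $\mathbf b=(\frac13,\frac13,\frac13)$. At parameters with $\alpha=\beta=\mathbf b$ we have $f<0$ if $\varphi=0$, and $f>0$ if $\varphi=\pi$.
\end{lemma}

\begin{proof}
Let $\varphi=0$, so $\xi_\varphi=y$. Order the rows $B<M<T$ and the columns $L<M<R$. There cannot be sets $K$ in a cell $(\sigma,\tau)$ and $K'$ in a cell $(\sigma',\tau')$ with $\sigma<\sigma'$ and $\tau>\tau'$: a line $y=h_j$ would have $K$ below it and $K'$ above it, and a line $y=v_j$ would have $K$ above it and $K'$ below it.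

If $Y_{\mathrm{BR}}>0$, then the middle and top rows, of total mass $\frac23$, carry mass only in the right column, of mass $\frac13$, which is impossible. If $Y_{\mathrm{TL}}>0$, then the bottom and middle rows, of total mass $\frac23$, carry mass only in the left column, which is impossible. So $f=-(Y_{\mathrm{TR}}+Y_{\mathrm{BL}})\le0$. If $f=0$, all corners have mass $0$, so the cells $t$ and $b$ carry the whole top and bottom rows. The middle column then has mass at least $\frac23$, which is impossible. Hence $f<0$.

At $\varphi=\pi$ we have $\xi_\varphi=-y$. The same argument applies with the names of the left and right columns interchanged. This interchange changes the sign of $f$, so $f>0$.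
\end{proof}

\begin{lemma}\label{lem:balance}
There are parameters $(x,z,\varphi)$ with $\alpha=\beta=\mathbf b$ and $f=0$.
\end{lemma}

\begin{proof}
Let $P=\Delta\times\Delta\times[0,\pi]$, a $5$-dimensional convex body, let $E=\{u\in\mathbb R^3:u_1+u_2+u_3=0\}$, and consider
\[
\Phi=(\alpha-\mathbf b,\ \beta-\mathbf b,\ f):\ P\to E\times E\times\mathbb R\cong\mathbb R^5 .
\]
Suppose that $\Phi$ has no zero. Since $P$ is contractible, $\Phi|_{\partial P}$ is null-homotopic in $\mathbb R^5\setminus\{0\}$. We deform $\Phi|_{\partial P}$, avoiding $0$, to a map that is not null-homotopic. A point of $\partial P$ has $x\in\partial\Delta$, or $z\in\partial\Delta$, or $\varphi\in\{0,\pi\}$.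

\emph{Step 1.} Deform $f$ linearly to $\varphi-\frac\pi2$ and keep $\alpha,\beta$ fixed. Where $x\in\partial\Delta$ or $z\in\partial\Delta$, some coordinate of $\alpha-\mathbf b$ or $\beta-\mathbf b$ equals $-\frac13$ by \eqref{eq:boundary}. Where $\varphi\in\{0,\pi\}$, either $(\alpha,\beta)\ne(\mathbf b,\mathbf b)$, or $f$ and $\varphi-\frac\pi2$ have the same nonzero sign by Lemma~\ref{lem:ends}. So $0$ is avoided.

\emph{Step 2.} Deform $\alpha$ linearly to $x$ and $\beta$ to $z$. Where $x_\sigma=0$, also $\alpha_\sigma=0$, so the $\sigma$-coordinate of the first component stays $-\frac13$; likewise where $z_\tau=0$. Where $\varphi\in\{0,\pi\}$, the last component is $\mp\frac\pi2$. So $0$ is avoided.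

The final map $(x-\mathbf b,\,z-\mathbf b,\,\varphi-\frac\pi2)$ is the restriction to $\partial P$ of an affine isomorphism from the affine hull of $P$ onto $E\times E\times\mathbb R$ that sends an interior point of $P$ to $0$. Followed by radial projection, it is a homeomorphism from $\partial P$ to a $4$-sphere, hence not null-homotopic. This is a contradiction.
\end{proof}

\section{Good triples and numerical constraints}\label{sec:good}

\emph{Fix parameters as in Lemma~\ref{lem:balance}.} From now on the name of a cell also denotes its mass $Y$. Thus all three rows, all three columns and all three colors have mass $\frac13$, and $\mathrm{TL}+\mathrm{BR}=\mathrm{TR}+\mathrm{BL}$. A cell is \emph{empty} if its mass is $0$. A cell $U$ \emph{contains color} $i$, written $U\ni i$, if $m^i>0$ there, that is, if some set of $\mathcal F_i$ lies in $U$.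

Call a triple of cells \emph{good} if it is one of the following; see Figure~\ref{fig:cells}.
\begin{itemize}
\item[(T1)] any three mids;
\item[(T2)] $\{t,r,\mathrm{BL}\}$, $\{t,l,\mathrm{BR}\}$, $\{b,r,\mathrm{TL}\}$, $\{b,l,\mathrm{TR}\}$;
\item[(T3)] $\{\mathrm{TL},\mathrm{TR},b\}$, $\{\mathrm{BL},\mathrm{BR},t\}$, $\{\mathrm{TL},\mathrm{BL},r\}$, $\{\mathrm{TR},\mathrm{BR},l\}$;
\item[(T4)] $\{\mathrm{TL},\mathrm{TR},c\}$, $\{\mathrm{BL},\mathrm{BR},c\}$, $\{\mathrm{TL},\mathrm{BL},c\}$, $\{\mathrm{TR},\mathrm{BR},c\}$.
\end{itemize}
In a good triple each cell is strictly separated from the other two by one of the four lines. In (T1), $t$ is cut off by $y=h_2$, $b$ by $y=h_1$, $l$ by $\xi_\varphi=v_1$ and $r$ by $\xi_\varphi=v_2$. In $\{t,r,\mathrm{BL}\}$, the cell $t$ is cut off by $y=h_2$, $r$ by $\xi_\varphi=v_2$ and $\mathrm{BL}$ by $\xi_\varphi=v_1$. In $\{\mathrm{TL},\mathrm{TR},b\}$ and $\{\mathrm{TL},\mathrm{TR},c\}$, $\mathrm{TL}$ is cut off by $\xi_\varphi=v_1$ and $\mathrm{TR}$ by $\xi_\varphi=v_2$, while $b$ is cut off by $y=h_1$ and $c$ by $y=h_2$. The other triples arise from these by symmetries of the $3\times3$ grid. By Lemma~\ref{lem:sep} and the hypothesis of Theorem~\ref{thm:main},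
\begin{equation}\tag{$*$}\label{eq:star}
\begin{gathered}
\text{the cells of a good triple cannot be assigned three distinct colors}\\
\text{so that each cell contains its color.}
\end{gathered}
\end{equation}

For colors $j\ne k$ we call a pair of distinct cells \emph{$jk$-bicolored} if one of them contains $j$ and the other contains $k$. We use \eqref{eq:star} mostly in this form: if $\{U,V,W\}$ is good, $W\ni i$ and $\{i,j,k\}=\{1,2,3\}$, then $(U,V)$ is not $jk$-bicolored. From this we often draw the following consequence.

\begin{lemma}\label{lem:agree}
Let $U,V$ be distinct cells, each containing at least one of the colors $j,k$, such that $(U,V)$ is not $jk$-bicolored. Then exactly one of the colors $j,k$ occurs in $U$ and $V$, and it occurs in both.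
\end{lemma}

\begin{proof}
Say $U\ni j$. Then $V\not\ni k$, so $V\ni j$, and therefore $U\not\ni k$.
\end{proof}

In particular, if $U$ and $V$ are nonempty and contain no colors other than $j,k$, they have one and the same single color.

\begin{lemma}\label{lem:num}
The masses of the cells satisfy the following.
\begin{itemize}
\item[(N1)] $t+b=l+r=\frac13-c$, the corners have total mass $\frac13+c$, and $\mathrm{TL}+\mathrm{BR}=\mathrm{TR}+\mathrm{BL}=\frac16+\frac c2$.
\item[(N2)] The mass of a corner is $\frac14-\frac c4$ minus half the total mass of its two neighboring mids:
\[
\begin{aligned}
\mathrm{TL}&=\tfrac14-\tfrac{t+l}2-\tfrac c4,&\qquad \mathrm{TR}&=\tfrac14-\tfrac{t+r}2-\tfrac c4,\\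
\mathrm{BL}&=\tfrac14-\tfrac{b+l}2-\tfrac c4,&\qquad \mathrm{BR}&=\tfrac14-\tfrac{b+r}2-\tfrac c4 .
\end{aligned}
\]
\item[(N3)] Every mid is at most $\frac13-c$ and every corner is at most $\frac14$.
\item[(N4)] Two opposite corners are never both empty. If two adjacent corners are empty, the mid between them has mass $\frac13$, and the opposite mid and the center are empty.
\end{itemize}
\end{lemma}

\begin{proof}
The first part of (N1) follows from the sums of the middle column and the middle row. So the mids have total mass $\frac23-2c$, and the corners have $1-c-(\frac23-2c)=\frac13+c$, split equally between the two diagonals. For (N2),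
\[
2\,\mathrm{TL}=(\mathrm{TL}+\mathrm{TR})+(\mathrm{TL}+\mathrm{BL})-(\mathrm{TR}+\mathrm{BL})=(\tfrac13-t)+(\tfrac13-l)-(\tfrac16+\tfrac c2),
\]
and the other corners follow by symmetry. (N3) follows from (N1) and (N2). The first part of (N4) holds since $\frac16+\frac c2>0$. If, for example, $\mathrm{TL}=\mathrm{TR}=0$, then the top row gives $t=\frac13$ and the middle column gives $b=c=0$.
\end{proof}

The conditions on the row, column, color and diagonal sums and the list of good triples are invariant under the eight symmetries of the $3\times 3$ grid and under permutations of the colors, so we may use these symmetries freely. \emph{Transposition} is the symmetry that fixes $\mathrm{TL},\mathrm{BR},c$ and swaps $t\leftrightarrow l$, $b\leftrightarrow r$, $\mathrm{TR}\leftrightarrow\mathrm{BL}$.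

It remains to contradict \eqref{eq:star}. If the center is empty, the mids carry mass $\frac23$ and (T1) is the strongest constraint. If the center is not empty, (T4) restricts the corners severely. We treat these cases in turn.

\section{The center is empty}\label{sec:c0}

Let $c=0$. Then the corners have total mass $\frac13$ and $t+b=l+r=\frac13$. By (T1), the three colors cannot be matched to three distinct mids containing them. By Hall's marriage theorem there are $j\in\{1,2,3\}$ and $j$ colors that together occur in at most $j-1$ mids.

\medskip
\noindent\textbf{$j=3$.} At most two mids are nonempty. As $t+b=l+r=\frac13$, exactly one of $t,b$ and exactly one of $l,r$ is nonempty, say $t=l=\frac13$. Then $\mathrm{TL}=\frac14-\frac13<0$, a contradiction.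

\medskip
\noindent\textbf{$j=1$.} Say color $1$ occurs in no mid. It then has mass $\frac13$ in the corners, so it fills them: every nonempty corner contains $1$ and nothing else. The mids contain only colors $2,3$, with mass $\frac13$ each. By (T2) the following pairs are not $23$-bicolored:
\begin{equation}\label{eq:pairs}
(t,r)\text{ if }\mathrm{BL}>0,\quad (t,l)\text{ if }\mathrm{BR}>0,\quad (b,r)\text{ if }\mathrm{TL}>0,\quad (b,l)\text{ if }\mathrm{TR}>0 .
\end{equation}

\emph{Some mid is empty}, say $b=0$, so $t=\frac13$. Then $\mathrm{BL}=\frac14-\frac l2\ge\frac1{12}>0$, and likewise $\mathrm{BR}=\frac14-\frac r2>0$. Say $t\ni2$. By \eqref{eq:pairs}, $l$ and $r$ do not contain $3$, so color $3$ lies in $t$. By \eqref{eq:pairs} again, $l$ and $r$ do not contain $2$. So $l=r=0$, contradicting $l+r=\frac13$.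

\emph{No mid is empty.} By (N4) at most one corner is empty. So at least three of the four pairs in \eqref{eq:pairs} are not $23$-bicolored. The four pairs form a $4$-cycle on the mids, so these three form a path through all mids. By Lemma~\ref{lem:agree}, all mids have one and the same single color, whose mass is at least $\frac23>\frac13$, a contradiction.

\medskip
\noindent\textbf{$j=2$.} Say colors $2,3$ occur in no mid other than possibly $t$. Then $b,l,r$ contain only color $1$, so $\frac23-t=b+l+r\le\frac13$. Hence $t=\frac13$ and $b=0$, and color $1$ is used up in $l$ and $r$. So $t$ and the corners contain only colors $2,3$. As before, $\mathrm{BL},\mathrm{BR}>0$. By a left--right reflection let $l>0$, so $l\ni1$. By $\{t,l,\mathrm{BR}\}$ in (T2), $(t,\mathrm{BR})$ is not $23$-bicolored. By Lemma~\ref{lem:agree} both cells have the same single color, with mass at least $t+\mathrm{BR}>\frac13$, a contradiction.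

\medskip
So $c=0$ is impossible.

\section{The center is not empty}\label{sec:ce}

Let $c>0$. By (N4) at most one corner is empty, so the nonempty corners are connected under adjacency and each corner has a nonempty adjacent corner. The corners have mass $\frac13+c>\frac13$, so they contain at least two colors. By (T4),
\begin{equation}\label{eq:T4}
\text{if } c\ni i \text{ and } \{i,j,k\}=\{1,2,3\}, \text{ then no two adjacent corners are } jk\text{-bicolored.}
\end{equation}

\begin{itemize}
\item \emph{$c$ contains all three colors.} Then no two adjacent corners contain distinct colors, one in each. By connectivity all nonempty corners have the same single color, a contradiction.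
\item \emph{$c$ contains exactly two colors}, say $1,2$. Then no two adjacent corners are $23$- or $13$-bicolored. If a corner contains $3$, a nonempty adjacent corner contains neither $2$ nor $1$, so it contains only $3$; hence the first corner, too, contains only $3$. By connectivity all nonempty corners contain only $3$, a contradiction. So color $3$ occurs neither in $c$ nor in the corners.
\item \emph{$c$ contains exactly one color}, say $1$. Either one of the colors $2,3$, say $3$, does not occur in the corners, or both occur there.
\end{itemize}

Up to a permutation of colors, two situations remain. In the first, color $3$ occurs neither in $c$ nor in the corners. In the second, $c$ contains only color $1$, while colors $2$ and $3$ both occur in corners.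

\subsection{A color that occurs only in mids}\label{sub:mids}

Suppose color $3$ occurs neither in $c$ nor in the corners, so all its mass $\frac13$ lies in mids. The idea is that color $3$ in the mids forces most corners to agree in color. The other color of the corners is then confined to so few cells that its mass $\frac13$ does not fit, or too few colors remain for some mid.

Since $t+b$ and $l+r$ equal $\frac13-c<\frac13$, color $3$ occurs in one of $t,b$ and in one of $l,r$. By reflections we may assume
\[
t\ni3,\qquad l\ni3 .
\]
In particular $t>0$, so $c<\frac13$. The corners contain only colors $1,2$, and both occur there. Throughout, $\{X,X'\}=\{1,2\}$.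

By (T3), if a mid contains $3$, the two corners on the opposite side are not $12$-bicolored. By Lemma~\ref{lem:agree}, \emph{they have the same single color if both are nonempty}. We call this the \emph{opposite side rule}. For $t$ it concerns $\mathrm{BL},\mathrm{BR}$; for $l$ it concerns $\mathrm{TR},\mathrm{BR}$; for $b$ it concerns $\mathrm{TL},\mathrm{TR}$; for $r$ it concerns $\mathrm{TL},\mathrm{BL}$. At most one corner is empty, and we distinguish which one.

\medskip
\noindent\textbf{All corners are nonempty.} The rule for $t$ and $l$ shows that $\mathrm{BL},\mathrm{BR},\mathrm{TR}$ have the same single color $X$. As both colors $1,2$ occur in corners, $\mathrm{TL}\ni X'$. If $b\ni3$, the rule would give $\mathrm{TL}$ the single color of $\mathrm{TR}$, which is $X$; so $b\not\ni3$. If $r\ni3$, it would give $\mathrm{TL}$ the single color of $\mathrm{BL}$; so $r\not\ni3$. Hence color $3$ lies in $t$ and $l$, so $t+l\ge\frac13$ and $\mathrm{TL}\le\frac1{12}-\frac c4$ by (N2). Now use (T2).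
\begin{itemize}
\item $\{t,r,\mathrm{BL}\}$ with $t\ni3$, $\mathrm{BL}\ni X$ gives $r\not\ni X'$.
\item $\{b,l,\mathrm{TR}\}$ with $l\ni3$, $\mathrm{TR}\ni X$ gives $b\not\ni X'$.
\item $\{t,l,\mathrm{BR}\}$ with $\mathrm{BR}\ni X$ and $t\ni3$ gives $l\not\ni X'$; with $\mathrm{BR}\ni X$ and $l\ni3$ it gives $t\not\ni X'$.
\end{itemize}
So $X'$ occurs only in $\mathrm{TL}$ and $c$. Hence $\frac13\le\mathrm{TL}+c\le\frac1{12}+\frac{3c}4$, that is, $c\ge\frac13$, a contradiction.

\medskip
\noindent\textbf{$\mathrm{TL}=0$.} The rule for $t$ and $l$ gives $\mathrm{BL},\mathrm{BR},\mathrm{TR}$ the same single color. These are all the nonempty corners, a contradiction.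

\medskip
\noindent\textbf{$\mathrm{BR}=0$.} By (N2), $b+r=\frac12-\frac c2$. As the mids have total mass $\frac23-2c$, we get $t+l=\frac16-\frac{3c}2<\frac13$. So color $3$ does not fit into $t$ and $l$, and $b$ or $r$ contains $3$. If both do, the rule for $b$ and $r$ gives $\mathrm{TL},\mathrm{TR},\mathrm{BL}$ the same single color, a contradiction. By transposition, which preserves the present assumptions, let $b\ni3$ and $r\not\ni3$. Then $\mathrm{TL}$ and $\mathrm{TR}$ have the same single color $X$, so $\mathrm{BL}\ni X'$. By (T2), $\{b,r,\mathrm{TL}\}$ with $b\ni3$, $\mathrm{TL}\ni X$ gives $r\not\ni X'$, and $\{t,r,\mathrm{BL}\}$ with $t\ni3$, $\mathrm{BL}\ni X'$ gives $r\not\ni X$. So $r=0$ and $b=\frac12-\frac c2>\frac13-c\ge b$, a contradiction.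

\medskip
\noindent\textbf{$\mathrm{BL}=0$.} By (N2), $b+l=\frac12-\frac c2$. Together with $b=\frac13-c-t$ this gives
\[
l=\tfrac16+\tfrac c2+t ,
\]
and together with $l\le\frac13-c$ it gives $b\ge\frac16+\frac c2>0$. By the rule for $l$, $\mathrm{TR}$ and $\mathrm{BR}$ have the same single color $X$, so $\mathrm{TL}\ni X'$. If $b\ni3$, the rule would give $\mathrm{TL}$ the single color $X$ of $\mathrm{TR}$; so $b\not\ni3$. Now we proceed as follows.
\begin{itemize}
\item $\{b,l,\mathrm{TR}\}$ with $l\ni3$, $\mathrm{TR}\ni X$ gives $b\not\ni X'$. As $b$ is nonempty and $b\not\ni3$, we get $b\ni X$.
\item $\{b,l,r\}$ of type (T1) with $b\ni X$, $l\ni3$ gives $r\not\ni X'$.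
\item $\{t,l,\mathrm{BR}\}$ with $\mathrm{BR}\ni X$ and $t\ni3$ gives $l\not\ni X'$; with $\mathrm{BR}\ni X$ and $l\ni3$ it gives $t\not\ni X'$.
\end{itemize}
So $X'$ occurs only in $\mathrm{TL}$ and $c$. The left column gives $\mathrm{TL}=\frac13-l$. Hence $\frac13\le\frac13-l+c$, so $c\ge l=\frac16+\frac c2+t$, that is, $c\ge\frac13+2t>\frac13$, a contradiction.

\medskip
\noindent\textbf{$\mathrm{TR}=0$.} Transposition turns this into the case $\mathrm{BL}=0$ and preserves the assumptions $t\ni3$, $l\ni3$.

\subsection{A center of one color, the other two colors in corners}\label{sub:diag}

Suppose $c$ contains only color $1$, and colors $2$ and $3$ both occur in corners. The idea is that color $1$ is then mostly used up outside six cells, which in the main case form a cycle whose consecutive cells are not $23$-bicolored. Too little of color $1$ is left to keep colors $2$ and $3$ apart on this cycle.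

By \eqref{eq:T4} no two adjacent corners are $23$-bicolored. If a corner $K$ contains $2$, then all corners containing $3$ lie on the diagonal formed by $K$ and its opposite corner. Arguing in the same way from a corner containing $3$, we see that all corners containing $2$ lie on this diagonal too. By a reflection let the diagonal be $\{\mathrm{TL},\mathrm{BR}\}$. Then $\mathrm{TR}$ and $\mathrm{BL}$ contain only color $1$, and their total mass is $\frac16+\frac c2$ by (N1). Since $c$ also is entirely of color $1$, this color has mass exactly
\[
\rho=\tfrac13-c-\bigl(\tfrac16+\tfrac c2\bigr)=\tfrac16-\tfrac{3c}2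
\]
in the remaining six cells $b,l,\mathrm{BR},t,r,\mathrm{TL}$. Colors $2$ and $3$ live in these six cells only. Call one of the six cells a \emph{gap} if it contains neither $2$ nor $3$. All mass in a gap is of color $1$, so the gaps have total mass at most $\rho$.

\medskip
\noindent\textbf{$\mathrm{TR}$ and $\mathrm{BL}$ are both nonempty.} Both contain color $1$, so the following pairs are not $23$-bicolored:
\begin{center}
\begin{tabular}{ll}
$(b,l)$ by $\{b,l,\mathrm{TR}\}$, & $(t,r)$ by $\{t,r,\mathrm{BL}\}$,\\
$(l,\mathrm{BR})$ by $\{\mathrm{TR},\mathrm{BR},l\}$, & $(r,\mathrm{TL})$ by $\{\mathrm{TL},\mathrm{BL},r\}$,\\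
$(\mathrm{BR},t)$ by $\{\mathrm{BL},\mathrm{BR},t\}$, & $(\mathrm{TL},b)$ by $\{\mathrm{TL},\mathrm{TR},b\}$.
\end{tabular}
\end{center}
They form the $6$-cycle
\[
b-l-\mathrm{BR}-t-r-\mathrm{TL}-b .
\]
By Lemma~\ref{lem:agree}, in a run of at least two consecutive non-gaps of this cycle only one of the colors $2,3$ occurs. Opposite cells of the cycle have total masses $b+t=l+r=\frac13-c>\rho$ and $\mathrm{BR}+\mathrm{TL}=\frac16+\frac c2>\rho$, where the last inequality uses $c>0$. So two opposite cells are never both gaps. Hence there are at most three gaps, two gaps have distance one or two in the cycle, and three gaps are either consecutive or alternating.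
\begin{itemize}
\item \emph{At most one gap, or two adjacent gaps, or three consecutive gaps.} The non-gaps form a single run of length at least $3$ (the whole cycle if there is no gap), so one of the colors $2,3$ does not occur at all, a contradiction.
\item \emph{Two gaps at distance two.} The non-gaps form runs of lengths $3$ and $1$. Only one of the colors $2,3$ occurs in the run of length $3$, so the other lies in a single cell, of mass at least $\frac13$. This contradicts (N3), as $c>0$.
\item \emph{Three alternating gaps.} All the mass $\frac23$ of colors $2,3$ lies in $l,t,\mathrm{TL}$, or all of it lies in $b,r,\mathrm{BR}$. But $l+\mathrm{TL}\le\frac13$ by the left column and $t\le\frac13-c$, so $l+t+\mathrm{TL}<\frac23$. Likewise $r+\mathrm{BR}\le\frac13$ by the right column and $b\le\frac13-c$, so $b+r+\mathrm{BR}<\frac23$. This is a contradiction.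
\end{itemize}

\noindent\textbf{One of $\mathrm{TR},\mathrm{BL}$ is empty.} By transposition let $\mathrm{TR}=0$. Then $\mathrm{BL}>0$ contains color $1$. By (N2), $t+r=\frac12-\frac c2$; as $t,r\le\frac13-c$, both $t$ and $r$ are at least $\frac16+\frac c2>\rho$. So neither is a gap. By $\{t,r,\mathrm{BL}\}$ and Lemma~\ref{lem:agree}, exactly one color $X\in\{2,3\}$ occurs in $t$ and $r$, and it occurs in both. Let $X'$ be the other color of $2,3$. By $\{\mathrm{BL},\mathrm{BR},t\}$ with $\mathrm{BL}\ni1$, $t\ni X$ we get $\mathrm{BR}\not\ni X'$, and by $\{\mathrm{TL},\mathrm{BL},r\}$ with $\mathrm{BL}\ni1$, $r\ni X$ we get $\mathrm{TL}\not\ni X'$. So $X'$ occurs in no corner, contrary to the assumption of this subsection.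

\medskip
All cases are contradictory. This completes the proof of Theorem~\ref{thm:main}: the answer to the question is yes, and $n=4$ has the required property. \qed

\section{Infinite families of compact sets}\label{sec:compact}

\begin{proof}[Proof of Corollary~\ref{cor:compact}]
We may assume that all three families are nonempty; then all sets are nonempty, as each belongs to a rainbow triple with a transversal.

A line $\{p:\langle p,u\rangle=s\}$ is given by a unit vector $u$ and a number $s$, up to changing the sign of both. With the quotient topology the space $\mathcal L$ of lines is locally compact and Hausdorff. Let $\overline{\mathcal L}=\mathcal L\cup\{\infty\}$ be its one-point compactification. For compact $K$ the set of lines meeting $K$ is compact, since $|s|\le\max_{p\in K}|p|$ for such lines and a limit of lines meeting $K$ meets $K$. Hence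
\[
C_K=\{(\ell_1,\dots,\ell_4)\in\overline{\mathcal L}^{\,4}:\ \text{some }\ell_j\text{ is a line meeting }K\}
\]
is a closed subset of the compact space $\overline{\mathcal L}^{\,4}$. A point of $\bigcap_{K\in\mathcal F_i}C_K$ gives four lines crossing $\mathcal F_i$, after replacing entries $\infty$ by arbitrary lines. So if $\mathcal F_i$ cannot be crossed by four lines, this intersection is empty. By compactness $\bigcap_{K\in\mathcal G_i}C_K=\emptyset$ for some finite $\mathcal G_i\subset\mathcal F_i$, so $\mathcal G_i$ cannot be crossed by four lines. If this happened for $i=1,2,3$, the finite families $\mathcal G_1,\mathcal G_2,\mathcal G_3$ would contradict Theorem~\ref{thm:main}.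
\end{proof}

\section{Two lines do not suffice}\label{sec:two}

\subsection*{The idea}

Take a finite set $P$ of $N$ points, fix $k$, and let $\mathcal F$ consist of the convex hulls of all $k$-element subsets of $P$. Example~\ref{ex:five} is the case $N=5$, $k=2$. Two lines leave at most four open cells, so if every line contains only few points of $P$, some cell contains almost $N/4$ points or more. If $k$ is a little smaller than $N/4$, two lines do not cross $\mathcal F$. In Example~\ref{ex:five} the transversals came from the pigeonhole principle, which needs $3k>N$ and is not available now. Instead, by Lemma~\ref{lem:sep}, three members of $\mathcal F$ without a transversal give three open half-planes $H_1,H_2,H_3$ such that each \emph{private part} $H_j\setminus\bigcup_{i\ne j}H_i$ contains at least $k$ points of $P$. So we want a point distribution in which the three private parts can never all have a proportion close to $\frac14$.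

If the distribution is rotation invariant and the boundaries of the half-planes pass through $0$, the private parts have total mass at most $\frac12$, because antipody exchanges ``in exactly one half-plane'' with ``in exactly two''. So one of them has mass at most $\frac16$. To control all half-planes we distribute the mass uniformly on the logarithmic scale of $|p|$, over a very long range. Then a half-plane whose boundary has distance $d$ from $0$ looks like a half-plane through $0$ where $|p|\gg d$, and like everything or nothing where $|p|\ll d$; the transition takes up only a negligible part of the scale. This raises the bound $\frac16$ only to $\frac15$, up to a small error, which is still less than $\frac14$.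

\subsection*{Private parts of three half-planes}

Let $R=e^{100}$, so $\ln R=100$, and let $\mu$ be the probability measure on $\{1\le|p|<R\}$ with polar density $\frac1{2\pi\ln R}\frac{dr}r\,d\theta$.

\begin{lemma}\label{lem:private}
For open half-planes $H_1,H_2,H_3$, the three sets $H_j\setminus\bigcup_{i\ne j}H_i$ do not all have $\mu$-measure greater than $\frac15+\frac3{200}=0.215$.
\end{lemma}

\begin{proof}
\emph{Idealized half-planes.} Let $\omega_j$ be the inner unit normal of $H_j$ and $d_j$ the distance from $0$ to $\partial H_j$. Put $\sigma_j=+$ if $0\in H_j$ and $\sigma_j=-$ otherwise. Let $\tilde H_j$ be the set that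
\begin{itemize}
\item among the points with $|p|>d_j$ contains exactly those with $\langle p,\omega_j\rangle>0$;
\item among the points with $|p|\le d_j$ contains all if $\sigma_j=+$ and none if $\sigma_j=-$.
\end{itemize}
We claim $\mu(H_j\triangle\tilde H_j)\le\frac1{200}$. If $\sigma_j=-$, then $H_j=\{\langle p,\omega_j\rangle>d_j\}\subset\tilde H_j$, and $\tilde H_j\setminus H_j$ consists of the points with $|p|>d_j$ and $0<\langle p,\omega_j\rangle\le d_j$. At radius $r>d_j$ these directions have total angle $2\arcsin(d_j/r)$. Substituting $s=d_j/r$ (the case $d_j=0$ is trivial) and using $\arcsin s\le\frac{\pi s}2$ on $[0,1]$, we get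
\[
\mu(\tilde H_j\setminus H_j)=\frac1{2\pi\ln R}\int_{\max(1,d_j)}^R2\arcsin\frac{d_j}r\,\frac{dr}r\le\frac1{\pi\ln R}\int_0^1\frac{\arcsin s}s\,ds\le\frac1{2\ln R}=\frac1{200},
\]
where the first integral is read as $0$ if $d_j\ge R$. If $\sigma_j=+$, the complements of $H_j$ and $\tilde H_j$ are, up to null sets, a half-plane with $\sigma=-$ and its idealization, and the claim follows.

Let $E_j=\tilde H_j\setminus\bigcup_{i\ne j}\tilde H_i$ and $e_j=\mu(E_j)$. Replacing the $H_j$ by the $\tilde H_j$ changes the measure of each private part by at most $\frac3{200}$. So it suffices to show that $\lambda=\min(e_1,e_2,e_3)$ satisfies $\lambda\le\frac15$. Number the half-planes so that $d_1\le d_2\le d_3$.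

\emph{Directions.} On the unit circle with normalized angular measure let $D_j=\{\omega:\langle\omega,\omega_j\rangle>0\}$, and let $a_j$ be the measure of $D_j\setminus\bigcup_{i\ne j}D_i$. Up to null sets, $-\omega\in D_j$ if and only if $\omega\notin D_j$. So antipody exchanges ``in exactly one $D_j$'' with ``in exactly two'', and
\begin{equation}\label{eq:half}
a_1+a_2+a_3\le\tfrac12 .
\end{equation}
Moreover $D_1\setminus D_2$ is the disjoint union of $D_1\setminus(D_2\cup D_3)$ and $(D_1\cap D_3)\setminus D_2$, and the latter is, up to null sets, antipodal to $D_2\setminus(D_1\cup D_3)$. So $D_1\setminus D_2$, and by symmetry also $D_2\setminus D_1$, has measure $\delta:=a_1+a_2$, and $a_3\le\frac12-\delta$.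

\emph{Radii.} Let $p_3,p_2,p_1$ be the $\mu$-measures of $\{|p|>d_3\}$, $\{d_2<|p|\le d_3\}$ and $\{|p|\le d_2\}$, so $p_1+p_2+p_3=1$. Radius and direction are independent under $\mu$, and where $|p|>d_3$ all three $\tilde H_j$ are given by directions. Hence $E_j$ has measure $a_jp_3$ in $\{|p|>d_3\}$.

\emph{Case $\sigma_3=+$.} Here $\tilde H_3$ contains all $p$ with $|p|\le d_3$, so $E_1$ and $E_2$ have no points there. By \eqref{eq:half}, $2\lambda\le e_1+e_2\le\frac12p_3$, that is, $p_3\ge4\lambda$. Also, since the $E_j$ are disjoint, $3\lambda\le e_1+e_2+e_3\le\frac12p_3+(1-p_3)=1-\frac12p_3\le1-2\lambda$. So $\lambda\le\frac15$.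

\emph{Case $\sigma_3=-$.} Here $\tilde H_3$ contains no $p$ with $|p|\le d_3$. Thus $e_3=a_3p_3\le(\frac12-\delta)p_3$. In $\{d_2<|p|\le d_3\}$ only $\tilde H_1$ and $\tilde H_2$ are present, both given by directions, so $E_1$ and $E_2$ have measure $\delta p_2$ each there. In $\{|p|\le d_2\}$ the set $\tilde H_2$ contains everything or nothing. So one of $E_1,E_2$, say $E_k$, has no points there ($k=1$ if $\sigma_2=+$ and $k=2$ if $\sigma_2=-$), and $e_k=a_kp_3+\delta p_2$. By \eqref{eq:half},
\[
2\lambda\le e_k+e_3\le\delta p_2+\tfrac12p_3,\qquad
3\lambda\le e_1+e_2+e_3\le\tfrac12p_3+2\delta p_2+(1-p_2-p_3).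
\]
Adding these, we obtain $5\lambda\le1-(1-3\delta)p_2$. If $\delta\le\frac13$, this gives $\lambda\le\frac15$. If $\delta>\frac13$, then $\lambda\le e_3\le\frac12-\delta<\frac16$.
\end{proof}

\subsection*{From the measure to a finite set}

Let $m=10^4$ and $N=m^2=10^8$. In the coordinates $(\ln r/\ln R,\ \theta/2\pi)\in[0,1)^2$ divide the square into an $m\times m$ grid of half-open boxes. They correspond to $N$ connected polar rectangles of $\mu$-measure $1/N$ each. Let $P$ consist of one point from each polar rectangle, so $|P|=N$.

\begin{lemma}\label{lem:discrete}
The polar rectangles and the set $P$ have the following properties.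
\begin{itemize}
\item[(a)] Every line meets at most $10m$ of the polar rectangles. In particular it contains at most $10m$ points of $P$.
\item[(b)] If $Q$ is a Boolean combination of half-planes bounded by at most three lines, then $\bigl|\frac{|P\cap Q|}N-\mu(Q)\bigr|\le0.003$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A line through $0$ consists of $0$ and two open rays. Each ray lies in one angular class, so the line meets at most $2m$ rectangles. A line not through $0$ consists of two half-lines starting at the foot of the perpendicular from $0$. Along each, $r$ is strictly increasing and $\theta$, followed continuously, is strictly monotone with total change less than a quarter turn. So the half-line crosses each of the $m+1$ circles that bound the radial classes at most once, and likewise each of the $m$ rays that bound the angular classes. Its radial class (counting the inside and the outside of the annulus as classes) changes at most $m+1$ times and its angular class at most $m$ times, so the half-line meets at most $2m+2$ rectangles. In total the line meets at most $4m+4\le10m$.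

(b) A rectangle met by none of the three lines lies entirely inside or entirely outside $Q$, because it is connected. It then contributes equally to $\frac{|P\cap Q|}N$ and to $\mu(Q)$. By (a) there are at most $30m$ other rectangles, and for each of them the two contributions differ by at most $\frac1N$. Finally $\frac{30m}N=0.003$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $k=0.23N$, an integer, and let $\mathcal F=\{\operatorname{conv}S:S\subset P,\ |S|=k\}$. This is a finite family, and its members are convex polygons, since $k>10m$ and so no $k$ points of $P$ are collinear.

\emph{Every three members have a transversal.} Suppose $K_1,K_2,K_3\in\mathcal F$ have none. By Lemma~\ref{lem:sep} there are open half-planes $H_j\supset K_j$ disjoint from the other two sets. So $K_j\subset H_j\setminus\bigcup_{i\ne j}H_i$, and this set contains at least $k$ points of $P$. By Lemma~\ref{lem:discrete}(b), all three sets $H_j\setminus\bigcup_{i\ne j}H_i$ have $\mu$-measure at least $0.23-0.003=0.227>0.215$. This contradicts Lemma~\ref{lem:private}.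

\emph{$\mathcal F$ is not crossed by two lines.} Given two lines, at least $N-20m$ points of $P$ lie off both of them by Lemma~\ref{lem:discrete}(a). These points lie in at most four open convex cells. So some cell contains at least $\frac{N-20m}4=0.2495N\ge k$ of them. The convex hull of $k$ of these points is a member of $\mathcal F$ that lies in the cell, and it misses both lines.

\emph{The last statement.} Take $\mathcal F_1=\mathcal F_2=\mathcal F_3=\mathcal F$. Rainbow triples with repeated sets have a transversal as well, since two nonempty sets always do.
\end{proof}

\begin{thebibliography}{9}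
\bibitem{CT} \emph{Colorful Theorems In Discrete And Convex Geometry}, \texttt{https://ru.dgb.unam.mx/\allowbreak bitstream/\allowbreak 20.500.14330/\allowbreak TES01000832491/\allowbreak 3/\allowbreak 0832491.pdf}.
\end{thebibliography}

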